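\title{Weak $P_{\kappa^+}$-points among the uniform ultrafilters on a singular cardinal}

\begin{abstract}
Let $u(\kappa)$ be the space of uniform ultrafilters on an infinite cardinal $\kappa$. For regular $\kappa$ it is known that some point of $u(\kappa)$ is not an accumulation point of any subset of $u(\kappa)$ of size at most $\kappa$. We prove in ZFC that the same holds for singular $\kappa$. The points we construct are countably incomplete and $\kappa^+$-good, they avoid the closure of any union of $\kappa$ closed sets of cellularity less than $\kappa$ that miss them, and every nonempty open subset of $u(\kappa)$ contains $2^{2^\kappa}$ of them. The proof combines an independent-family construction with a tree of height $\operatorname{cf}\kappa$ with $\kappa^+$ branches, obtained from Shelah's theorem on the ideal $I[\kappa^+]$.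
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\kappa$ be an infinite cardinal with the discrete topology. Its \v{C}ech compactification $\beta\kappa$ is the set of all ultrafilters on $\kappa$, with basic open sets $\{y\in\beta\kappa: A\in y\}$ for $A\subseteq\kappa$. An ultrafilter on $\kappa$ is \emph{uniform} if each of its members has size $\kappa$, and $u(\kappa)\subseteq\beta\kappa$ is the subspace of uniform ultrafilters. For example, $u(\omega)$ is the space of nonprincipal ultrafilters on $\omega$.

For an infinite cardinal $\theta$, a point $x$ of a space $X$ is a \emph{weak $P_\theta$-point in $X$} if $x$ is not an accumulation point of any subset of $X\setminus\{x\}$ of size less than $\theta$. In a space of ultrafilters this has a combinatorial reading: $x$ is an accumulation point of $Y\not\ni x$ exactly when every $A\in x$ belongs to some $y\in Y$. So $x$ is a weak $P_\theta$-point when any fewer than $\theta$ other ultrafilters of the space can be avoided simultaneously, by a single set $A\in x$ that belongs to none of them. Finitely many can always be avoided, and the question is how large $\theta$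 can be made by a good choice of $x$.

Two bounds are immediate for $x\in u(\kappa)$.
\begin{itemize}
\item[(a)] Every $A\in x$ is nonempty, hence belongs to a principal ultrafilter, and $x$ is not principal. So $x$ is an accumulation point of the $\kappa$ principal ultrafilters, and $x$ is not a weak $P_{\kappa^+}$-point in $\beta\kappa$.
\item[(b)] Every $A\in x$ splits into two disjoint sets of size $\kappa$. One of them is not in $x$, and it belongs to some uniform ultrafilter $y_A$ (fact (U2) of Section~\ref{sec:background}). Then $A\in y_A\neq x$. So $x$ is an accumulation point of $\{y_A:A\in x\}\subseteq u(\kappa)\setminus\{x\}$, a set of size at most $2^\kappa$, and $x$ is not a weak $P_{(2^\kappa)^+}$-point in $u(\kappa)$.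
\end{itemize}
In $\beta\kappa$ the best one can hope for is therefore $\theta=\kappa$, and this is attained: it is known that for every infinite $\kappa$ some $x\in u(\kappa)$ is a weak $P_\kappa$-point of $\beta\kappa$; for instance, any $\kappa^+$-good ultrafilter in $u(\kappa)$ in the sense of Keisler is one. In the subspace $u(\kappa)$ the principal ultrafilters are gone, and the next value to try is $\theta=\kappa^+$; when $2^\kappa=\kappa^+$ it is also the last, by (b). For regular $\kappa$ it is attained: by \cite[Theorem~1.2]{Limits}, if $\kappa$ is regular, then some $x\in u(\kappa)$ is a weak $P_{\kappa^+}$-point in $u(\kappa)$. The same paper says, ``We do not know if the theorem holds for singular $\kappa$.'' The question is thus whether ZFC proves that for every singular $\kappa$ some $x\in u(\kappa)$ is a weak $P_{\kappa^+}$-point in $u(\kappa)$.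

For singular $\kappa$ the distance from $P_\kappa$ to $P_{\kappa^+}$ looks short. A set $Y$ of size $\kappa$ is an increasing union of $\operatorname{cf}\kappa<\kappa$ sets $Y_j$ of size less than $\kappa$, a weak $P_\kappa$-point $x$ avoids each $Y_j$ by some $A_j\in x$, and only $\operatorname{cf}\kappa$ sets have to be combined into one. This suggests a positive answer. On the other hand, the principal ultrafilters decompose in the same way and cannot be avoided, so the combination has to use the uniformity of the members of $Y$. The answer is indeed positive. We work in ZFC throughout.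

\begin{theorem}\label{thm:weak}
If $\kappa$ is singular, then some $x\in u(\kappa)$ is a weak $P_{\kappa^+}$-point in $u(\kappa)$.
\end{theorem}

Together with \cite[Theorem~1.2]{Limits}, the statement holds for every infinite cardinal $\kappa$.

The proof gives more, and two definitions are needed to say what. The \emph{cellularity} $c(F)$ of a space $F$ is the supremum of the cardinalities of families of pairwise disjoint nonempty open subsets of $F$; a one-point space has cellularity $1$. Let $[\kappa]^{<\omega}$ be the set of finite subsets of $\kappa$ and let $X$ be a set. A map $p:[\kappa]^{<\omega}\to\mathcal P(X)$ is \emph{monotone} if $s\subseteq t$ implies $p(t)\subseteq p(s)$, and \emph{multiplicative} if $p(s)\cap p(t)=p(s\cup t)$ for all $s,t$. An ultrafilter $x$ on $X$ is \emph{$\kappa^+$-good} if for every monotone $p:[\kappa]^{<\omega}\to x$ there is a multiplicative $q:[\kappa]^{<\omega}\to x$ with $q(s)\subseteq p(s)$ for all $s$. A multiplicative $q$ satisfies $q(s)=\bigcap_{\alpha\in s}q(\{\alpha\})$ for $s\ne\emptyset$, so goodness produces $\kappa$ members $q(\{\alpha\})$ of $x$ whose finite intersections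 lie below prescribed members of $x$. Finally, $x$ is \emph{countably incomplete} if some countable subfamily of $x$ has empty intersection.

\begin{theorem}\label{thm:main}
Let $\kappa$ be singular. There is a countably incomplete, $\kappa^+$-good $x\in u(\kappa)$ with the following property.
\begin{itemize}
\item[$(\ast)$] Whenever $F_\xi$ $(\xi<\kappa)$ are closed subsets of $u(\kappa)$ with $x\notin F_\xi$ and $c(F_\xi)<\kappa$ for each $\xi$, we have $x\notin\overline{\bigcup_{\xi<\kappa}F_\xi}$.
\end{itemize}
\end{theorem}

Theorem~\ref{thm:weak} follows: if $Y\subseteq u(\kappa)\setminus\{x\}$ is nonempty and $|Y|\le\kappa$, write $Y=\{y_\xi:\xi<\kappa\}$ and apply $(\ast)$ to the closed sets $F_\xi=\{y_\xi\}$.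

\begin{theorem}\label{thm:more}
Let $\kappa$ be singular.
\begin{enumerate}
\item Every nonempty open subset of $u(\kappa)$ contains $2^{2^\kappa}$ points $x$ as in Theorem~\ref{thm:main}.
\item No $x\in u(\kappa)$ is a weak $P_{(2^\kappa)^+}$-point in $u(\kappa)$. So if $2^\kappa=\kappa^+$, then $\kappa^+$ cannot be improved to $\kappa^{++}$ in Theorem~\ref{thm:weak}. No $x\in u(\kappa)$ is a weak $P_{\kappa^+}$-point in $\beta\kappa$.
\end{enumerate}
\end{theorem}

Part (2) consists of the bounds (a) and (b) above. The rest of the paper proves Theorem~\ref{thm:main} and part (1). Section~\ref{sec:model} shows the main idea on countable sets of ultrafilters. Sections~\ref{sec:trees} and~\ref{sec:reduction} reduce $(\ast)$ to goodness and one further property (B), which concerns $\kappa^+$ members of $x$ indexed by the branches of a tree. Sections~\ref{sec:rows}--\ref{sec:construction} construct ultrafilters with both properties.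

\section{Background}\label{sec:background}

\subsection*{Uniform ultrafilters}
Let $X$ be a set of infinite size $\kappa$ and let $u(X)$ be the space of uniform ultrafilters on $X$; a bijection $X\to\kappa$ identifies it with $u(\kappa)$. Call a subset of $X$ \emph{small} if it has size less than $\kappa$. For $A,B\subseteq X$ put $A^*=\{y\in u(X):A\in y\}$, and write $A\subseteq^*B$ if $A\setminus B$ is small.
\begin{itemize}
\item[(U1)] The sets $A^*$ form a base of $u(X)$, with $A^*\cap B^*=(A\cap B)^*$ and $u(X)\setminus A^*=(X\setminus A)^*$. So they are clopen. Distinct ultrafilters $x,y$ are separated by some $A\in x$ with $X\setminus A\in y$, so points are closed.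
\item[(U2)] $A^*\neq\emptyset$ if and only if $|A|=\kappa$. Indeed, if $|A|=\kappa$, then the sets $A\setminus N$ with $N$ small are nonempty and closed under finite intersections, and an ultrafilter containing all of them contains no small set.
\item[(U3)] If $A\subseteq^*B$, then $A^*\subseteq B^*$: if $A\in y$ and $B\notin y$, then the small set $A\setminus B$ is in $y$.
\item[(U4)] If $|A|=\kappa$, then $y\mapsto y\cap\mathcal P(A)$ is a homeomorphism of $A^*$ onto $u(A)$. Its inverse is $z\mapsto\{B\subseteq X:B\cap A\in z\}$, and it carries $A^*\cap B^*$ onto $\{z\in u(A):A\cap B\in z\}$.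
\end{itemize}

\subsection*{Stationary sets}
Let $\tau$ be a regular uncountable cardinal. A \emph{club} is a closed unbounded subset of $\tau$, and $S\subseteq\tau$ is \emph{stationary} if it meets every club. A stationary set is unbounded, so it has size $\tau$. We use two textbook facts. First, a map from a stationary set into a set of size less than $\tau$ is constant on a stationary subset, because an intersection of fewer than $\tau$ clubs is a club. Second (Fodor's lemma), if $S$ is stationary and $g(\delta)<\delta$ for all $\delta\in S$, then $g$ is constant on a stationary subset of $S$.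

\subsection*{Cardinal arithmetic}
K\"onig's theorem says that $\sum_i\mu_i<\prod_i\theta_i$ whenever $\mu_i<\theta_i$ for all $i$; it implies $\operatorname{cf}(2^\kappa)>\kappa$. Successor cardinals are regular, so a singular $\kappa$ is a limit cardinal: $\mu<\kappa$ implies $\mu^+<\kappa$. For singular $\kappa$ we always write $\lambda=\operatorname{cf}\kappa$, we fix a strictly increasing sequence $\langle\kappa_i:i<\lambda\rangle$ of cardinals, cofinal in $\kappa$, with $\kappa_0\ge\lambda$, and we put $\theta_i=\kappa_i^+<\kappa$.

\section{A model case: avoiding countably many ultrafilters}\label{sec:model}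

Suppose we want to avoid ultrafilters $y_0,y_1,\dots$ different from $x$. It is easy to find $A_j\in x$ that avoids the first $j$ of them, but $\bigcap_jA_j$ need not be in $x$. The idea is not to look for one set below all $A_j$. We produce instead uncountably many candidates in $x$, so arranged that each $y_n$ contains only few of them; then some candidate belongs to no $y_n$.

\begin{proposition}\label{prop:model}
Let $\kappa$ be uncountable, let $x$ be a $\kappa^+$-good ultrafilter on $\kappa$, and let $y_n$ $(n<\omega)$ be ultrafilters on $\kappa$ different from $x$. Then some $V\in x$ belongs to no $y_n$.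
\end{proposition}

\begin{proof}
Choose $B_n\in x\setminus y_n$ and put $A_j=\bigcap_{n<j}B_n$, with $A_0=\kappa$. Then $A_j\in x$, and $A_j\notin y_n$ for $n<j$. Choose distinct sequences $b_\delta\in 2^\omega$ for $\delta<\omega_1$, and for $\delta\ne\delta'$ let $\Delta(\delta,\delta')$ be the least $j$ with $b_\delta(j)\neq b_{\delta'}(j)$. For $s\in[\kappa]^{<\omega}$ let
\[
p(s)=\bigcap\{A_{\Delta(\delta,\delta')}:\delta\neq\delta'\text{ in }s\cap\omega_1\},
\]
the empty intersection being $\kappa$. This is a finite intersection of members of $x$ that shrinks as $s$ grows, so $p$ is a monotone map into $x$. Let $q$ be multiplicative below $p$ with values in $x$, and put $V_\delta=q(\{\delta\})$. Then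
\[
V_\delta\cap V_{\delta'}=q(\{\delta,\delta'\})\subseteq p(\{\delta,\delta'\})=A_{\Delta(\delta,\delta')}\qquad(\delta\ne\delta').
\]
Suppose that every $V_\delta$ belongs to some $y_{g(\delta)}$. Then $g$ takes one value $n$ on an uncountable set $H$. There are only $2^{n+1}$ possible restrictions $b_\delta\upharpoonright(n+1)$, so two elements $\delta\neq\delta'$ of $H$ satisfy $\Delta(\delta,\delta')>n$. Now $V_\delta\cap V_{\delta'}\in y_n$, hence $A_{\Delta(\delta,\delta')}\in y_n$, contrary to the choice of the $A_j$.
\end{proof}

The proof has three ingredients: more candidates than targets; a tree such that, among many branches, many stay together up to any prescribed level; and a device that puts into $x$ sets $V_\delta$ whose pairwise intersections are controlled by the splitting level $\Delta$. To avoid $\mu$ targets we argue by induction on $\mu$, so the sets $A_j$ are indexed by $\nu=\operatorname{cf}\mu$ and the tree must have height $\nu$ and more than $\mu$ branches. Two difficulties appear.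

The first concerns the tree. If $\nu$ is uncountable, level $\omega$ of the full binary tree already has $2^{\aleph_0}$ nodes, a number over which we have no control, and counting nodes no longer forces branches to agree. Section~\ref{sec:trees} replaces counting by Fodor's lemma.

The second concerns the device. For $\mu=\kappa$ we need $\kappa^+$ candidates, while $\kappa^+$-goodness handles index sets of size $\kappa$ only. The device for $\kappa^+$ candidates has to be built into $x$ separately, and, as Remark~\ref{rem:exact} will show, it can work only modulo small sets.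

\section{Trees with many branches}\label{sec:trees}

The trees come from the following theorem of Shelah \cite[\S1]{Shelah}; see also \cite[\S3]{Eisworth}. It says that some stationary subset of $\{\delta<\tau:\operatorname{cf}\delta=\nu\}$ belongs to the ideal $I[\tau]$. We state it in the explicit form that results from intersecting this set with a club, and we use nothing else about $I[\tau]$.

\begin{theorem}[Shelah]\label{thm:shelah}
Let $\nu,\tau$ be infinite regular cardinals with $\nu^+<\tau$. There are bounded sets $a_\gamma\subseteq\tau$ $(\gamma<\tau)$, a stationary set $S\subseteq\{\delta<\tau:\operatorname{cf}\delta=\nu\}$, and for each $\delta\in S$ an unbounded set $L_\delta\subseteq\delta$ of order type $\nu$, all of whose proper initial segments lie in $\{a_\gamma:\gamma<\delta\}$.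
\end{theorem}

Fix $\nu,\tau$ and such objects. Let $\langle\alpha^\delta_j:j<\nu\rangle$ enumerate $L_\delta$ increasingly, and put
\[
t_j(\delta)=\{\alpha^\delta_{m}:m<j\}\quad(j<\nu),\qquad T=\{t_j(\delta):\delta\in S,\ j<\nu\}.
\]
The \emph{node} $t_j(\delta)$ has order type $j$, and its initial segments (itself included) are the nodes $t_m(\delta)$ with $m\le j$. Ordered by end-extension, $T$ is a tree of height $\nu$, and each $\delta\in S$ gives the branch $\langle t_j(\delta):j<\nu\rangle$. If $\delta\neq\delta'$, then $L_\delta\ne L_{\delta'}$ because the suprema differ, so we may let $\Delta(\delta,\delta')<\nu$ be the least $j$ with $\alpha^\delta_j\neq\alpha^{\delta'}_j$. Two sets of ordinals are equal exactly when their increasing enumerations are, so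
\begin{equation}\label{eq:delta}
t_j(\delta)=t_j(\delta')\iff j\le\Delta(\delta,\delta').
\end{equation}

We have no bound below $\tau$ on the size of a level of $T$. What Theorem~\ref{thm:shelah} provides is a date for each node: the list $\langle a_\gamma\rangle$ reveals the nodes one at a time, and all nodes on the branch of $\delta$ are revealed before time $\delta$. For $t\in T$ let
\begin{align*}
e_0(t)&=\min\{\varepsilon:\ t\subseteq\varepsilon\text{ and }t=a_\gamma\text{ for some }\gamma<\varepsilon\},\\
e(t)&=\sup\{e_0(s):\ s\text{ is an initial segment of }t\}.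
\end{align*}
The passage from $e_0$ to $e$ makes the date monotone: $e(s)\le e(t)$ whenever $s$ is an initial segment of $t$.

\begin{lemma}\label{lem:tree}
Let $\delta\in S$, $j<\nu$ and $\varepsilon<\tau$.
\begin{itemize}
\item[(T1)] $e(t_j(\delta))<\delta$.
\item[(T2)] $|\{t\in T:e(t)\le\varepsilon\}|\le|\varepsilon|<\tau$.
\item[(T3)] $\sup_{m<\nu}e(t_m(\delta))=\delta$.
\item[(T4)] Every stationary $H\subseteq S$ has a stationary subset $H'$ such that $\Delta(\delta',\delta'')\ge j$ for all distinct $\delta',\delta''\in H'$.
\end{itemize}
\end{lemma}

\begin{proof}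
(T1) For $m\le j$ we have $t_m(\delta)\subseteq\alpha^\delta_m<\delta$ and $t_m(\delta)=a_\gamma$ for some $\gamma<\delta$. Since $\delta$ is a limit ordinal, $e_0(t_m(\delta))\le\max(\gamma+1,\alpha^\delta_m)<\delta$. Now $e(t_j(\delta))$ is a supremum of fewer than $\nu=\operatorname{cf}\delta$ ordinals below $\delta$.

(T2) If $e(t)\le\varepsilon$, then $e_0(t)\le\varepsilon$, so $t\in\{a_\gamma:\gamma<\varepsilon\}$.

(T3) From $\alpha^\delta_m\in t_{m+1}(\delta)\subseteq e_0(t_{m+1}(\delta))$ we get $e(t_{m+1}(\delta))>\alpha^\delta_m$. So the supremum is at least $\delta$, and it is at most $\delta$ by (T1).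

(T4) By (T1) and Fodor's lemma, $\delta'\mapsto e(t_j(\delta'))$ is constant on a stationary $H_1\subseteq H$. By (T2), $\delta'\mapsto t_j(\delta')$ takes fewer than $\tau$ values on $H_1$, so it is constant on a stationary $H'\subseteq H_1$. Apply \eqref{eq:delta}.
\end{proof}

Property (T4) is the substitute for the finiteness of the levels of the binary tree. With it, the last paragraph of the proof of Proposition~\ref{prop:model} becomes the following lemma, which we use twice. For one-point sets $F_\xi$ two elements of $H'$ already give the contradiction; using all of $H'$ gives the version with cellularity.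

\begin{lemma}\label{lem:pigeon}
Let $X$ be an infinite set and $\Xi$ a set of size less than $\tau$, written as $\Xi=\bigcup_{j<\nu}\Xi_j$ with $\Xi_j\subseteq\Xi_{j'}$ for $j\le j'$. Let $F_\xi\subseteq u(X)$ $(\xi\in\Xi)$ satisfy $c(F_\xi)<\tau$. Suppose $A_j\subseteq X$ $(j<\nu)$ and $V_\delta\subseteq X$ $(\delta\in S)$ satisfy
\[
A_j^*\cap F_\xi=\emptyset\ \ (\xi\in\Xi_j),\qquad V_\delta^*\cap V_{\delta'}^*\subseteq A^*_{\Delta(\delta,\delta')}\ \ (\delta\neq\delta').
\]
Then there is $\delta\in S$ such that $V_\delta^*\cap F_\xi=\emptyset$ for all $\xi\in\Xi$.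
\end{lemma}

\begin{proof}
Otherwise choose $g:S\to\Xi$ with $V_\delta^*\cap F_{g(\delta)}\neq\emptyset$ for all $\delta\in S$. Since $|\Xi|<\tau$, the map $g$ takes one value $\xi$ on a stationary set $H$. Fix $j$ with $\xi\in\Xi_j$ and take $H'\subseteq H$ from (T4). For $\delta\neq\delta'$ in $H'$ we have $\Delta(\delta,\delta')\ge j$, so $\xi\in\Xi_{\Delta(\delta,\delta')}$, and therefore $V_\delta^*\cap V^*_{\delta'}\subseteq A^*_{\Delta(\delta,\delta')}$ misses $F_\xi$. The sets $V_\delta^*\cap F_\xi$ $(\delta\in H')$ are thus $\tau$ pairwise disjoint nonempty open subsets of $F_\xi$, contradicting $c(F_\xi)<\tau$.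
\end{proof}

\section{Reduction to goodness and a branch property}\label{sec:reduction}

From now on $\kappa$ is singular, with $\lambda,\kappa_i,\theta_i$ as in Section~\ref{sec:background}, and $X$ is a set of size $\kappa$. Goodness and property $(\ast)$ make sense for $x\in u(X)$. Below $\kappa$, goodness is the only device needed.

\begin{proposition}\label{prop:below}
Let $x\in u(X)$ be $\kappa^+$-good. Let $\rho,\mu<\kappa$ be cardinals with $\rho$ infinite, and let $F_\xi$ $(\xi<\mu)$ be closed subsets of $u(X)$ with $x\notin F_\xi$ and $c(F_\xi)\le\rho$. Then there is $A\in x$ with $A^*\cap F_\xi=\emptyset$ for all $\xi<\mu$.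
\end{proposition}

\begin{proof}
We fix $\rho$ and use induction on $\mu$. For finite $\mu$ the union of the $F_\xi$ is closed and misses $x$, so a basic neighborhood $A^*$ of $x$ misses it. This is the only place where closedness is used.

Let $\mu$ be infinite, let $\nu=\operatorname{cf}\mu$, and let $\langle\mu_j:j<\nu\rangle$ be an increasing sequence of ordinals cofinal in $\mu$. The induction hypothesis, applied to the cardinal $|\mu_j|<\mu$, gives $A_j\in x$ with $A_j^*\cap F_\xi=\emptyset$ for all $\xi<\mu_j$. We need a regular $\tau$ that exceeds $\rho$, $\mu$ and $\nu^+$ and is still within the reach of goodness. Let $\tau=(\rho+\mu)^{++}$. Then $\nu^+\le(\rho+\mu)^+<\tau$, and $\tau<\kappa$ because $\kappa$ is a limit cardinal and $\rho,\mu<\kappa$. Take $S\subseteq\tau$ and $\Delta$ from Section~\ref{sec:trees} for this pair $\nu,\tau$. Since $S\subseteq\kappa$, we can define a monotone map into $x$ by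
\[
p(s)=\bigcap\{A_{\Delta(\delta,\delta')}:\delta\ne\delta'\text{ in }s\cap S\}\qquad(s\in[\kappa]^{<\omega}),
\]
the empty intersection being $X$. Let $q$ be multiplicative below $p$ with values in $x$, and put $V_\delta=q(\{\delta\})$ for $\delta\in S$. Then $V_\delta\cap V_{\delta'}=q(\{\delta,\delta'\})\subseteq A_{\Delta(\delta,\delta')}$ for $\delta\ne\delta'$, hence $V_\delta^*\cap V^*_{\delta'}\subseteq A^*_{\Delta(\delta,\delta')}$ by (U1). Lemma~\ref{lem:pigeon}, with $\Xi=\mu$ and $\Xi_j=\mu_j$, gives a $\delta$ for which $A=V_\delta\in x$ is as required.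
\end{proof}

For the last step, from fewer than $\kappa$ sets to $\kappa$ sets, the tree must have height $\lambda$ and $\kappa^+$ branches. Theorem~\ref{thm:shelah} applies to $\nu=\lambda$ and $\tau=\kappa^+$ because $\lambda^+<\kappa^+$; this inequality is precisely the singularity of $\kappa$. \emph{For the rest of the paper $S$, $T$, $t_j(\delta)$, $\Delta$ and $e$ are the objects of Section~\ref{sec:trees} for $\nu=\lambda$ and $\tau=\kappa^+$.} Consider the following property of $x\in u(X)$.
\begin{itemize}
\item[(B)] For all $A_j\in x$ $(j<\lambda)$ there are $V_\delta\in x$ $(\delta\in S)$ with $V_\delta\cap V_{\delta'}\subseteq^*A_{\Delta(\delta,\delta')}$ for all $\delta\neq\delta'$ in $S$.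
\end{itemize}

\begin{proposition}\label{prop:reduction}
If $x\in u(X)$ is $\kappa^+$-good and satisfies \emph{(B)}, then $x$ satisfies $(\ast)$.
\end{proposition}

\begin{proof}
Let $F_\xi$ $(\xi<\kappa)$ be closed with $x\notin F_\xi$ and $c(F_\xi)<\kappa$. The cellularities need not be bounded below $\kappa$, so we filter by index and by cellularity at once: for $j<\lambda$ let $\Xi_j=\{\xi<\kappa_j:c(F_\xi)\le\kappa_j\}$. These sets increase with $j$, and their union is $\kappa$ because the $\kappa_j$ are cofinal in $\kappa$. Proposition~\ref{prop:below}, with $\rho=\kappa_j$ and $\mu=|\Xi_j|\le\kappa_j$, gives $A_j\in x$ with $A_j^*\cap F_\xi=\emptyset$ for all $\xi\in\Xi_j$. Take $V_\delta\in x$ from (B). By (U1) and (U3), which is where uniformity enters,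
\[
V_\delta^*\cap V_{\delta'}^*=(V_\delta\cap V_{\delta'})^*\subseteq A^*_{\Delta(\delta,\delta')}\qquad(\delta\ne\delta').
\]
Lemma~\ref{lem:pigeon}, with $\Xi=\kappa$ and $\tau=\kappa^+$, gives a neighborhood $V^*_\delta$ of $x$ disjoint from $\bigcup_{\xi<\kappa}F_\xi$.
\end{proof}

\begin{remark}\label{rem:exact}
Property (B) fails for every $x\in u(\kappa)$ if $\subseteq^*$ is replaced by $\subseteq$. Take $A_j=\kappa\setminus\kappa_j\in x$ and suppose $V_\delta\cap V_{\delta'}\subseteq A_{\Delta(\delta,\delta')}$ with all $V_\delta$ nonempty. Choose $k_\delta\in V_\delta$. Then $k_\delta$ has a constant value $k$ on a stationary set; fix $j$ with $k<\kappa_j$. By (T4) there are $\delta\neq\delta'$ in this set with $\Delta(\delta,\delta')\ge j$, so $k\in A_{\Delta(\delta,\delta')}\subseteq A_j$, which is false. This is the obstruction (a) of the introduction in another form.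
\end{remark}

\section{Independent rows}\label{sec:rows}

We construct $x$ as the union of an increasing chain of $2^\kappa$ filters. At a typical stage we are handed members of the current filter $\mathcal F$ and must add new sets below them, knowing nothing else about $\mathcal F$. To make this possible we keep in stock a large family of functions whose values are unconstrained by $\mathcal F$, and we spend one of them at each such stage.

The underlying set is cut into $\lambda$ small blocks. For $i<\lambda$ let
\[
K_i=\{(i,w,\psi):\ w\in[\theta_i]^{<\omega},\ \psi:\mathcal P(w)\to\theta_i\},\qquad K=\bigcup_{i<\lambda}K_i .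
\]
The blocks are pairwise disjoint; for $k\in K$ let $i(k)$ be the index with $k\in K_{i(k)}$. We have $|K_i|=\theta_i$ and $|K|=\kappa$. Put $K_{<i_0}=\bigcup_{i<i_0}K_i$ and $K_{\ge i_0}=K\setminus K_{<i_0}$. Since $\theta_i\le\kappa_{i_0}$ for $i<i_0$ and $\lambda\le\kappa_{i_0}$, the set $K_{<i_0}$ has size at most $\kappa_{i_0}$, so it is small. Let $\mathrm{Fr}$ be the filter of all $A\subseteq K$ with $K\setminus A$ small; it contains every $K_{\ge i_0}$.

Each $E\subseteq\kappa$, which we call a \emph{row}, defines a function on $K$ by $\varphi_E(i,w,\psi)=\psi(E\cap w)$, with values in $\theta_i$ on the block $K_i$. For $\sigma\in\prod_{i<\lambda}\theta_i$ let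
\[
C(E,\sigma)=\{k\in K:\varphi_E(k)=\sigma(i(k))\}.
\]
The prescribed value may vary from block to block, and this freedom is what the tree step will exploit. Below, the filter \emph{generated} by a family is the set of all supersets of its finite intersections.

\begin{definition}\label{def:indep}
A pair $(\mathcal F,R)$ is \emph{independent} if $\mathcal F\supseteq\mathrm{Fr}$ is a filter on $K$, $R\subseteq\mathcal P(\kappa)$, and
\[
\Bigl|A\cap\bigcap_{m=1}^nC(E_m,\sigma_m)\Bigr|=\kappa
\]
for all $A\in\mathcal F$, all $n\ge0$, all distinct $E_1,\dots,E_n\in R$ and all $\sigma_1,\dots,\sigma_n\in\prod_i\theta_i$.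
\end{definition}

The case $n=0$ says that every member of $\mathcal F$ has size $\kappa$; in particular, a generated filter that satisfies the displayed condition is proper.

\begin{lemma}\label{lem:indep}
\begin{itemize}
\item[(I0)] The pair $(\mathrm{Fr},\mathcal P(\kappa))$ is independent.
\item[(I1)] If $\zeta>0$ and $(\mathcal F_\alpha,R_\alpha)$ $(\alpha<\zeta)$ are independent, with the $\mathcal F_\alpha$ increasing and the $R_\alpha$ decreasing, then $(\bigcup_\alpha\mathcal F_\alpha,\bigcap_\alpha R_\alpha)$ is independent.
\item[(I2)] If $(\mathcal F,R)$ is independent and $Z\subseteq K$, there is an independent $(\mathcal F',R')$ with $\mathcal F'\supseteq\mathcal F$, $R'\subseteq R$, $R\setminus R'$ finite, and $Z\in\mathcal F'$ or $K\setminus Z\in\mathcal F'$.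
\end{itemize}
\end{lemma}

\begin{proof}
(I0) Let $E_1,\dots,E_n$ be distinct, let $\sigma_1,\dots,\sigma_n$ be given, and put $B=\bigcap_mC(E_m,\sigma_m)$. Choose a finite $w_0\subseteq\kappa$ containing a point of each symmetric difference $E_m\triangle E_{m'}$, $m\ne m'$. Let $i$ be so large that $w_0\subseteq\theta_i$. For each of the $\theta_i$ sets $w\in[\theta_i]^{<\omega}$ with $w\supseteq w_0$ the traces $E_m\cap w$ are distinct, so some $\psi:\mathcal P(w)\to\theta_i$ has $\psi(E_m\cap w)=\sigma_m(i)$ for all $m$, and then $(i,w,\psi)\in B$. Hence $|K_i\cap B|=\theta_i$ for all large $i$. If $A\in\mathrm{Fr}$, then $|K\setminus A|<\theta_i$ for all large $i$, so $|A\cap K_i\cap B|=\theta_i$ for all large $i$. Since $\sup_i\theta_i=\kappa$, we get $|A\cap B|=\kappa$.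

(I1) An increasing union of filters is a filter. A member $A$ of it lies in some $\mathcal F_\alpha$, and rows from $\bigcap_\alpha R_\alpha$ lie in that $R_\alpha$.

(I2) If $|A\cap Z\cap\bigcap_mC(E_m,\sigma_m)|=\kappa$ for all $A\in\mathcal F$, all distinct $E_1,\dots,E_n\in R$ and all $\sigma_m$, let $\mathcal F'$ be generated by $\mathcal F\cup\{Z\}$ and let $R'=R$. Otherwise fix $A\in\mathcal F$ and $B=\bigcap_{m\le n}C(E_m,\sigma_m)$, with distinct $E_m\in R$, such that $A\cap Z\cap B$ is small. Let $\mathcal F'$ be generated by $\mathcal F\cup\{B\}$ and let $R'=R\setminus\{E_1,\dots,E_n\}$. A member of $\mathcal F'$ contains $A'\cap B$ for some $A'\in\mathcal F$, and rows from $R'$ differ from $E_1,\dots,E_n$, so the independence of $(\mathcal F',R')$ is an instance of that of $(\mathcal F,R)$. The set $N=K\setminus(A\cap Z\cap B)$ is in $\mathrm{Fr}\subseteq\mathcal F$, and $A\cap B\cap N\subseteq K\setminus Z$. So $K\setminus Z\in\mathcal F'$.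
\end{proof}

The next lemma says how a row is spent. Its values on $K_i$ can be read as labels from any set of size at most $\theta_i$, and new sets may be added to the filter as long as each finite intersection of them is guaranteed by a member of $\mathcal F$ together with a choice of label on each large block.

\begin{lemma}\label{lem:spend}
Let $(\mathcal F,R)$ be independent, $E\in R$, and let $\Gamma_i$ $(i<\lambda)$ be nonempty sets with $|\Gamma_i|\le\theta_i$. There is a function $f$ on $K$ with $f(k)\in\Gamma_{i(k)}$ that has the following property. Let $\mathcal G\subseteq\mathcal P(K)$, and suppose that for each nonempty finite $\mathcal G_0\subseteq\mathcal G$ there are $A\in\mathcal F$, $i_0<\lambda$ and $\sigma\in\prod_{i_0\le i<\lambda}\Gamma_i$ with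
\begin{equation}\label{eq:spend}
\{k\in A\cap K_{\ge i_0}:f(k)=\sigma(i(k))\}\subseteq\textstyle\bigcap\mathcal G_0 .
\end{equation}
Then $(\mathcal F',R\setminus\{E\})$ is independent, where $\mathcal F'$ is generated by $\mathcal F\cup\mathcal G$.
\end{lemma}

\begin{proof}
Fix surjections $h_i:\theta_i\to\Gamma_i$ and put $f(k)=h_{i(k)}(\varphi_E(k))$. A member of $\mathcal F'$ that is not already in $\mathcal F$ contains $A'\cap\bigcap\mathcal G_0$ for some $A'\in\mathcal F$ and some nonempty finite $\mathcal G_0\subseteq\mathcal G$. Take $A,i_0,\sigma$ as in \eqref{eq:spend}, and choose $\sigma'\in\prod_i\theta_i$ with $h_i(\sigma'(i))=\sigma(i)$ for $i\ge i_0$. Then $A''=A'\cap A\cap K_{\ge i_0}$ is in $\mathcal F$ and $A''\cap C(E,\sigma')\subseteq A'\cap\bigcap\mathcal G_0$. For distinct $E_1,\dots,E_n\in R\setminus\{E\}$, independence of $(\mathcal F,R)$ applied to the rows $E,E_1,\dots,E_n$ shows that $A''\cap C(E,\sigma')\cap\bigcap_mC(E_m,\sigma_m)$ has size $\kappa$.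
\end{proof}

Goodness is the first application. Each point $k$ receives a finite set $f(k)\subseteq\kappa$ as its label, and it joins $q(s)$ for all $s\subseteq f(k)$, provided that it lies in $p(f(k))$.

\begin{lemma}[goodness step]\label{lem:good}
Let $(\mathcal F,R)$ be independent, $E\in R$, and let $p:[\kappa]^{<\omega}\to\mathcal F$ be monotone. There is a multiplicative $q:[\kappa]^{<\omega}\to\mathcal P(K)$ such that $q(s)\subseteq p(s)$ for all $s$, each $k\in K$ lies in $q(\{\alpha\})$ for only finitely many $\alpha$, and $(\mathcal F',R\setminus\{E\})$ is independent, where $\mathcal F'$ is generated by $\mathcal F$ and the values of $q$.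
\end{lemma}

\begin{proof}
Take $f$ from Lemma~\ref{lem:spend} for $\Gamma_i=[\theta_i]^{<\omega}$ and let
\[
q(s)=\{k\in K:\ s\subseteq f(k)\text{ and }k\in p(f(k))\}.
\]
The map $q$ is multiplicative because $s\subseteq f(k)$ and $t\subseteq f(k)$ together mean $s\cup t\subseteq f(k)$. If $k\in q(s)$, then $k\in p(f(k))\subseteq p(s)$ by monotonicity. If $k\in q(\{\alpha\})$, then $\alpha$ lies in the finite set $f(k)$. A nonempty finite intersection of values of $q$ is a single value $q(s)$. Choose $i_0$ with $s\subseteq\theta_{i_0}$, and let $A=p(s)$ and $\sigma(i)=s$ for $i\ge i_0$. If $k\in p(s)$ and $f(k)=s$, then $k\in q(s)$, so \eqref{eq:spend} holds.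
\end{proof}

\section{The tree step}\label{sec:treestep}

To obtain (B) one would like to repeat Lemma~\ref{lem:good} with finite subsets of $S$ as labels. But $|S|=\kappa^+$, and the block $K_i$ has only $\theta_i$ labels. A point of $K_i$ can therefore know a branch $\delta$ only through a code taken from a set of size $\theta_i$, and many branches share a code. Modulo small sets this is harmless if any two given branches have different codes on all large blocks, since $K_{<i_0}$ is small. The codes must do one more thing: from the codes of $\delta$ and $\delta'$ the point has to recover $\Delta(\delta,\delta')$, in order to know which $A_j$ it must belong to. In cofinality $\omega$ there is a tree for which all this is automatic.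

\begin{example}\label{ex:omega}
Let $\lambda=\omega$, let $(\mathcal F,R)$ be independent, $E\in R$, and $A_j\in\mathcal F$ for $j<\omega$. By K\"onig's theorem $\prod_{i<\omega}\theta_i$ has more than $\sum_i\kappa_i=\kappa$ elements; choose distinct elements $b_\delta$ $(\delta<\kappa^+)$, and, in this example only, let $\Delta(\delta,\delta')$ be the least $j$ with $b_\delta(j)\neq b_{\delta'}(j)$. The code of $\delta$ on $K_i$ is $b_\delta\upharpoonright(i+1)$. Let $\Gamma_i$ be the set of finite subsets of $\prod_{m\le i}\theta_m$; it has size $\theta_i$ because $i$ is finite. For $P\in\Gamma_i$ let $r(P)$ be the set of all $j$ such that two members of $P$ first differ at $j$. With $f$ from Lemma~\ref{lem:spend}, put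
\[
V_\delta=\Bigl\{k\in K:\ b_\delta\upharpoonright(i(k)+1)\in f(k)\text{ and }k\in\bigcap_{j\in r(f(k))}A_j\Bigr\}.
\]
If $k\in V_\delta\cap V_{\delta'}$ and $i(k)\ge\Delta(\delta,\delta')$, then the two codes are members of $f(k)$ that first differ at $\Delta(\delta,\delta')$, so $k\in A_{\Delta(\delta,\delta')}$. Hence $V_\delta\cap V_{\delta'}\subseteq^*A_{\Delta(\delta,\delta')}$. For a nonempty finite $d\subseteq\kappa^+$ let $r=\{\Delta(\delta,\delta'):\delta\neq\delta'\text{ in }d\}$, let $i_0$ bound $r$, and let $\sigma(i)=\{b_\delta\upharpoonright(i+1):\delta\in d\}$ for $i\ge i_0$. Then $r(\sigma(i))=r$, so \eqref{eq:spend} holds for $\bigcap_{\delta\in d}V_\delta$ with $A=\bigcap_{j\in r}A_j$, and all the $V_\delta$ can be added to $\mathcal F$ at the cost of the row $E$. The analogue of (T4) holds by counting: $b_\delta\upharpoonright j$ takes fewer than $\kappa$ values, so among any $\kappa^+$ branches, $\kappa^+$ agree below $j$.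
\end{example}

For uncountable $\lambda$ the products $\prod_{m\le i}\theta_m$ are infinite products, and their sizes are out of control. This spoils both the counting argument and the bound on the number of labels. The first is repaired by working with the tree $T$. For the second, we color the nodes of $T$ with $\theta_i$ colors for use on $K_i$, and we let a label mention only finitely many levels.

It is easy to arrange that any two distinct nodes have different colors for all large $i$. We need more. On the block $K_i$ the levels up to $i$ are consulted, so for given $\delta\neq\delta'$ a single threshold must serve all levels above $\Delta(\delta,\delta')$, and there are $\lambda$ of them. The dates provide this uniformity: if $\delta<\delta'$, then by (T3) the branch of $\delta'$ reaches a node $s$ of date at least $\delta$, by (T1) the whole branch of $\delta$ is older than $s$, and all nodes above $s$ can inherit from $s$ the instruction to differ from the branch of $\delta$.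

\begin{lemma}[codes]\label{lem:codes}
There are maps $\chi_i:T\to\theta_i$ $(i<\lambda)$ such that for all $\delta\ne\delta'$ in $S$ there is $i^*(\delta,\delta')<\lambda$ with
\[
\chi_i(t_j(\delta))\neq\chi_i(t_j(\delta'))\quad\text{whenever }i\ge i^*(\delta,\delta')\text{ and }\Delta(\delta,\delta')<j<\lambda .
\]
\end{lemma}

\begin{proof}
Well-order $T$ by $\prec$, first by the date $e$ and then, among nodes of equal date, by a fixed well-order. So $e(t')<e(t)$ implies $t'\prec t$, and $t'\prec t$ implies $e(t')\le e(t)$. By (T1) we have $e(t)<\kappa^+$, so by (T2) each node has at most $\kappa$ predecessors under $\prec$.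

A set of size at most $\kappa$ is an increasing union of sets of size at most $\kappa_i$ $(i<\lambda)$: take the preimages of the $\kappa_i$ under an injection into $\kappa$. So for $t\in T$ we can write, with unions increasing in $i$,
\[
\{t'\in T:t'\prec t\}=\bigcup_{i<\lambda}U_{t,i},\qquad\{\delta\in S:\delta\le e(t)\}=\bigcup_{i<\lambda}S_{t,i},\qquad|U_{t,i}|,|S_{t,i}|\le\kappa_i .
\]
For a node $t$ of order type $j$ let
\[
W_{t,i}=U_{t,i}\cup\{t_j(\delta):\ \delta\in S_{s,i}\text{ for some initial segment $s$ of $t$}\}.
\]
The node $t$ has fewer than $\lambda\le\kappa_i$ initial segments, so $|W_{t,i}|\le\kappa_i$. Every element of $W_{t,i}$ precedes $t$: this holds for $U_{t,i}$ by definition, and for $\delta\in S_{s,i}$ we have $e(t_j(\delta))<\delta\le e(s)\le e(t)$ by (T1) and the monotonicity of $e$. Since $\kappa_i<\theta_i$, we may define by recursion on $\prec$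
\[
\chi_i(t)=\min\bigl(\theta_i\setminus\{\chi_i(t'):t'\in W_{t,i}\}\bigr),
\]
and then $\chi_i(t')\neq\chi_i(t)$ whenever $t'\in W_{t,i}$.

Let $\delta<\delta'$ in $S$. By (T3) there is $j_1<\lambda$ such that $s=t_{j_1}(\delta')$ has $e(s)\ge\delta$, and there is $i_1$ with $\delta\in S_{s,i}$ for all $i\ge i_1$. If $j\ge j_1$ and $i\ge i_1$, then $s$ is an initial segment of $t=t_j(\delta')$, so $t_j(\delta)\in W_{t,i}$ and the colors differ. Now let $\Delta(\delta,\delta')<j<j_1$. The nodes $t_j(\delta)$ and $t_j(\delta')$ are distinct by \eqref{eq:delta}; call them $t',t$ with $t'\prec t$. There is $i_j'<\lambda$ with $t'\in U_{t,i}\subseteq W_{t,i}$ for all $i\ge i'_j$, and for these $i$ the colors differ. There are fewer than $\lambda$ such $j$ and $\lambda$ is regular, so some $i^*<\lambda$ bounds $i_1$ and all the $i_j'$.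
\end{proof}

For $i\ge i^*(\delta,\delta')$, then, the colors $\chi_i(t_m(\delta))$ and $\chi_i(t_m(\delta'))$ agree exactly when $m\le\Delta(\delta,\delta')$. A label on $K_i$ names a finite set $r$ of levels, and the point inspects the levels $j$ and $j+1$ for $j\in r$, and the level $i$. Level $i$ detects that two branches are different; agreement at $j$ together with disagreement at $j+1$ certifies that $j$ is their splitting level. We admit only labels in which every pair of codes carries such a certificate.

\begin{lemma}[tree step]\label{lem:treestep}
Let $(\mathcal F,R)$ be independent, $E\in R$, and $A_j\in\mathcal F$ $(j<\lambda)$. There are $V_\delta\subseteq K$ $(\delta\in S)$ such that $V_\delta\cap V_{\delta'}\subseteq^*A_{\Delta(\delta,\delta')}$ for all $\delta\neq\delta'$ in $S$, and $(\mathcal F',R\setminus\{E\})$ is independent, where $\mathcal F'$ is generated by $\mathcal F\cup\{V_\delta:\delta\in S\}$.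
\end{lemma}

\begin{proof}
For $i<\lambda$ and $r\in[i]^{<\omega}$ let $D_i(r)=r\cup\{j+1:j\in r\}\cup\{i\}$, a finite subset of $i+1$, and for $\delta\in S$ define the code
\[
\pi^i_{\delta,r}:D_i(r)\to\theta_i,\qquad\pi^i_{\delta,r}(m)=\chi_i(t_m(\delta)).
\]
Let $\Gamma_i$ be the set of pairs $(r,P)$ such that $r\in[i]^{<\omega}$, $P$ is a finite set of functions $D_i(r)\to\theta_i$, and
\begin{equation}\label{eq:cert}
\text{for all $\pi\neq\pi'$ in $P$ there is $j\in r$ with $\pi(j)=\pi'(j)$ and $\pi(j+1)\ne\pi'(j+1)$.}
\end{equation}
Then $(\emptyset,\emptyset)\in\Gamma_i$, and $|\Gamma_i|\le\theta_i$ because $i<\lambda<\theta_i$. Take $f$ from Lemma~\ref{lem:spend}, write $f(k)=(r_k,P_k)$, and let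
\[
V_\delta=\Bigl\{k\in K:\ \pi^{i(k)}_{\delta,r_k}\in P_k\text{ and }k\in\bigcap_{j\in r_k}A_j\Bigr\},
\]
the empty intersection being $K$. By \eqref{eq:delta} and Lemma~\ref{lem:codes}, for $\delta\neq\delta'$, $i\ge i^*(\delta,\delta')$, $r\in[i]^{<\omega}$ and $m\in D_i(r)$,
\begin{equation}\label{eq:agree}
\pi^i_{\delta,r}(m)=\pi^i_{\delta',r}(m)\iff m\le\Delta(\delta,\delta').
\end{equation}

\emph{Almost inclusion.} Let $\delta\neq\delta'$ and $\Delta=\Delta(\delta,\delta')$, and let $i_0<\lambda$ exceed $\Delta$ and $i^*(\delta,\delta')$. Let $k\in V_\delta\cap V_{\delta'}\cap K_{\ge i_0}$ and $i=i(k)$. The codes $\pi^i_{\delta,r_k}$ and $\pi^i_{\delta',r_k}$ are both in $P_k$, and by \eqref{eq:agree} they differ at $i>\Delta$. By \eqref{eq:cert} there is $j\in r_k$ such that they agree at $j$ and differ at $j+1$. By \eqref{eq:agree} again, $j\le\Delta<j+1$. So $\Delta=j\in r_k$ and $k\in A_\Delta$. Thus $(V_\delta\cap V_{\delta'})\setminus A_\Delta$ is contained in the small set $K_{<i_0}$.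

\emph{Independence.} We verify \eqref{eq:spend} for $\bigcap_{\delta\in d}V_\delta$, where $d\subseteq S$ is finite and nonempty. Let $r=\{\Delta(\delta,\delta'):\delta\neq\delta'\text{ in }d\}$, and let $i_0<\lambda$ exceed all elements of $r$ and all $i^*(\delta,\delta')$ for $\delta\ne\delta'$ in $d$. For $i\ge i_0$ we have $r\in[i]^{<\omega}$; let $P^i=\{\pi^i_{\delta,r}:\delta\in d\}$. For $\delta\neq\delta'$ in $d$ the level $j=\Delta(\delta,\delta')$ is in $r$, and by \eqref{eq:agree} the two codes agree at $j$ and differ at $j+1$. So \eqref{eq:cert} holds and $\sigma(i)=(r,P^i)\in\Gamma_i$. Let $A=\bigcap_{j\in r}A_j\in\mathcal F$. If $k\in A\cap K_{\ge i_0}$ and $f(k)=\sigma(i(k))$, then $r_k=r$ and $P_k=P^{i(k)}$, so $k\in V_\delta$ for every $\delta\in d$.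
\end{proof}

\section{The construction}\label{sec:construction}

\begin{proposition}\label{prop:build}
Let $(\mathcal F,R)$ be independent with $|R|=2^\kappa$. There is $x\in u(K)$ with $x\supseteq\mathcal F$ that is countably incomplete, $\kappa^+$-good and satisfies $(\ast)$.
\end{proposition}

\begin{proof}
There are three kinds of \emph{tasks}: sets $Z\subseteq K$, maps $p:[\kappa]^{<\omega}\to\mathcal P(K)$, and sequences $\langle A_j:j<\lambda\rangle$ of subsets of $K$. Since $(2^\kappa)^\kappa=2^\kappa$, there are $2^\kappa$ tasks. List them in a sequence of length $2^\kappa$ in which each task occurs $2^\kappa$ times, hence cofinally often.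

We define independent pairs $(\mathcal F_\alpha,R_\alpha)$ for $\alpha<2^\kappa$, with the $\mathcal F_\alpha$ increasing, the $R_\alpha$ decreasing and $R_\alpha\setminus R_{\alpha+1}$ finite. Let $(\mathcal F_0,R_0)=(\mathcal F,R)$, and at limits use (I1). At stage $\alpha$ at most $|\alpha|+\omega<2^\kappa$ rows have been removed from $R$, so there is a row $E\in R_\alpha$. If the $\alpha$th task is a set $Z$, apply (I2). If it is a monotone map $p$ with values in $\mathcal F_\alpha$, apply Lemma~\ref{lem:good} with $E$. If it is a sequence of members of $\mathcal F_\alpha$, apply Lemma~\ref{lem:treestep} with $E$. In all other cases let $(\mathcal F_{\alpha+1},R_{\alpha+1})=(\mathcal F_\alpha,R_\alpha)$.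

Let $x=\bigcup_{\alpha<2^\kappa}\mathcal F_\alpha$. It is a filter whose members have size $\kappa$, and it contains $Z$ or $K\setminus Z$ for every $Z\subseteq K$. So $x\in u(K)$. Since $\operatorname{cf}(2^\kappa)>\kappa$, any family of at most $\kappa$ members of $x$ is contained in some $\mathcal F_\alpha$. Given a monotone $p:[\kappa]^{<\omega}\to x$, take $\alpha$ such that $\mathcal F_\alpha$ contains the values of $p$, and a stage $\beta\ge\alpha$ whose task is $p$; then Lemma~\ref{lem:good} puts the values of a suitable $q$ into $\mathcal F_{\beta+1}\subseteq x$. So $x$ is $\kappa^+$-good. Given $A_j\in x$ $(j<\lambda)$, take $\alpha$ with all $A_j\in\mathcal F_\alpha$ and a stage $\beta\ge\alpha$ whose task is this sequence; then Lemma~\ref{lem:treestep} puts suitable sets $V_\delta$ into $\mathcal F_{\beta+1}$. So $x$ satisfies (B), and Proposition~\ref{prop:reduction} gives $(\ast)$. Finally, the task $p$ with constant value $K$ yields sets $Q_\alpha=q(\{\alpha\})\in x$ $(\alpha<\kappa)$ such that each point of $K$ lies in only finitely many of them. Then $\bigcap_{n<\omega}Q_n=\emptyset$, so $x$ is countably incomplete.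
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Proposition~\ref{prop:build} to the pair $(\mathrm{Fr},\mathcal P(\kappa))$, which is independent by (I0), and transfer $x$ along a bijection $K\to\kappa$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(1)]
There are at most $2^{2^\kappa}$ ultrafilters on $\kappa$, so only the lower bound needs proof.

\emph{Many points.} We spend half of the rows on making the starting filters incompatible. Split $\mathcal P(\kappa)$ into disjoint sets $R^0,R^1$ of size $2^\kappa$. For $n\in\{0,1\}$ let $\sigma_n\in\prod_i\theta_i$ be constant with value $n$. For $\eta:R^0\to\{0,1\}$ let $\mathcal F^\eta$ be generated by $\mathrm{Fr}$ and the sets $C(E,\sigma_{\eta(E)})$, $E\in R^0$. A member of $\mathcal F^\eta$ contains $A\cap\bigcap_{m\le n}C(E_m,\sigma_{\eta(E_m)})$ for some $A\in\mathrm{Fr}$ and distinct $E_m\in R^0$, and rows from $R^1$ differ from these, so $(\mathcal F^\eta,R^1)$ is independent by (I0). Proposition~\ref{prop:build} gives $x_\eta\supseteq\mathcal F^\eta$. If $\eta(E)\neq\eta'(E)$, then $x_\eta$ and $x_{\eta'}$ contain the disjoint sets $C(E,\sigma_0)$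 and $C(E,\sigma_1)$ in some order, so $x_\eta\ne x_{\eta'}$. Hence $u(X)$ contains $2^{2^\kappa}$ points as in Theorem~\ref{thm:main} for every set $X$ of size $\kappa$.

\emph{In every open set.} A nonempty open subset of $u(\kappa)$ contains a nonempty $A^*$, and $|A|=\kappa$ by (U2). By (U4) and the previous step there are $2^{2^\kappa}$ points $x\in A^*$ whose trace $x_A=x\cap\mathcal P(A)$ is as in Theorem~\ref{thm:main} for the space $u(A)$. We show that each such $x$ is as in Theorem~\ref{thm:main} for $u(\kappa)$. A countable subfamily of $x_A$ with empty intersection is a subfamily of $x$. If $p:[\kappa]^{<\omega}\to x$ is monotone, then $s\mapsto p(s)\cap A$ is monotone into $x_A$, and a multiplicative $q$ below it with values in $x_A$ has values in $x$ and satisfies $q(s)\subseteq p(s)$. For $(\ast)$, let $F_\xi$ $(\xi<\kappa)$ be closed in $u(\kappa)$ with $x\notin F_\xi$ and $c(F_\xi)<\kappa$. The set $F_\xi\cap A^*$ is closed in $A^*$ and open in $F_\xi$; its open subsets are open in $F_\xi$, so $c(F_\xi\cap A^*)\le c(F_\xi)<\kappa$. Through the homeomorphism of (U4), property $(\ast)$ of $x_A$ gives a neighborhood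 of $x$ in $A^*$ that misses all $F_\xi\cap A^*$. It is a neighborhood of $x$ in $u(\kappa)$ because $A^*$ is open, and it misses all $F_\xi$.
\end{proof}

\begin{remark}\label{rem:cell}
The bound on cellularity in $(\ast)$ cannot simply be dropped. Let $x$ and $Q_\alpha\in x$ $(\alpha<\kappa)$ be as in the proof of Proposition~\ref{prop:build}, and let $F_\alpha=(K\setminus Q_\alpha)^*$, a closed set that misses $x$. Suppose $B\in x$ and $B^*$ misses every $F_\alpha$. By (U2) each $B\setminus Q_\alpha$ is small. Since $\lambda<\kappa$, there are $i<\lambda$ and distinct $\alpha_n$ $(n<\omega)$ with $|B\setminus Q_{\alpha_n}|\le\kappa_i$ for all $n$. The union of these countably many sets is small, so some point of $B$ lies in all $Q_{\alpha_n}$, which is impossible. Hence $x\in\overline{\bigcup_{\alpha<\kappa}F_\alpha}$.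
\end{remark}

\begin{thebibliography}{9}

\bibitem{Eisworth}
Eisworth, \emph{Successors of singular cardinals}, Handbook of Set Theory.

\bibitem{Limits}
\emph{Limits in the uniform ultrafilters},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak tran/\allowbreak 2001-353-10/\allowbreak S0002-9947-01-02843-4/\allowbreak S0002-9947-01-02843-4.pdf}

\bibitem{Shelah}
Shelah, \emph{Advances in cardinal arithmetic}, in: Finite and Infinite Combinatorics in Sets and Logic, Kluwer, 1993, 355--383.

\end{thebibliography}
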